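# Linear saturation numbers for Berge hypergraphs

## 1. A small hypergraph with only small free extensions

**Theorem 1.** Let $k\ge 2$ and let $\mathcal F$ be a nonempty (finite or infinite) family of finite simple graphs, each with at least one edge and with no isolated vertices. Then there is $C=C(k,\mathcal F)$ such that for every $n$ there is a Berge-$\mathcal F$-free $k$-uniform hypergraph $\mathcal H_0$ on $n$ vertices with at most $Cn$ edges for which **every** Berge-$\mathcal F$-free $k$-uniform $\mathcal H\supseteq\mathcal H_0$ on the same vertex set has at most $Cn$ edges. In particular $sat(n,\text{Berge}^k\text{-}\mathcal F)\le Cn$.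

Two companion statements go with it.

**Theorem 2.** For every finite nonempty family $\mathcal F$ of graphs with at least one edge each, and every $k\ge 3$, $sat(n,\text{Berge}^k\text{-}\mathcal F)=O(n)$.

**Theorem 3.** Let $k,\mathcal F$ be as in Theorem 1. Either $sat(n,\text{Berge}^k\text{-}\mathcal F)=O(1)$, or $\lfloor n/k\rfloor\le sat(n,\text{Berge}^k\text{-}\mathcal F)\le Cn$ for all $n$. The second alternative holds whenever no $F\in\mathcal F$ has a component $K_2$. The lower bound is attained: $sat(n,\text{Berge}^k\text{-}P_3)=\lfloor n/k\rfloor$, where $P_3$ is the path with two edges.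

Theorem 2 was posed as a conjecture; our source for it is "A Survey of Minimum Saturated Graphs". The partial results stated with the problem are these: the bound holds for $\mathcal F=\{F\}$ with $F$ arbitrary when $k\in\{3,4,5\}$; it also holds when $F$ is complete multipartite, and when $F$ has two adjacent vertices of minimum degree.

Now we unpack the words. Roughly, we forbid a graph pattern $F$ in a hypergraph, where a hyperedge may play the role of any one pair inside it. A hypergraph is saturated if it avoids the pattern but cannot take one more edge. We ask how few edges a saturated hypergraph can have, and the answer is: at most linearly many in $n$.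

**Definition (Berge copies).** A hypergraph $\mathcal H$ is a *Berge-$F$* if there are an injection $f:V(F)\to V(\mathcal H)$ and a bijection $\varphi:E(F)\to E(\mathcal H)$ with $f(e)\subseteq\varphi(e)$ for every $e\in E(F)$. A hypergraph is *Berge-$\mathcal F$-free* if it has no sub-hypergraph that is a Berge-$F$ for any $F\in\mathcal F$.

For example, the 3-uniform hypergraph with edges $\{1,2,3\},\{3,4,5\}$ is a Berge-$P_3$: let the edges represent the pairs $23$ and $34$. It is also a Berge-$2K_2$, where $2K_2$ is two disjoint edges: represent $12$ and $45$. So one hypergraph can be a Berge copy of several graphs. What matters is which pair each hyperedge represents.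

**Definition (saturation).** A $k$-uniform hypergraph $\mathcal H$ is *Berge$^k$-$\mathcal F$-saturated* if it is Berge-$\mathcal F$-free but, for every $k$-subset $e$ of $V(\mathcal H)$ with $e\notin E(\mathcal H)$, the hypergraph $\mathcal H+e$ contains a Berge-$F$ for some $F\in\mathcal F$. The minimum number of edges of such a hypergraph on $n$ vertices is $sat(n,\text{Berge}^k\text{-}\mathcal F)$.

Saturated hypergraphs always exist above a free one: add edges greedily as long as freeness is preserved. The edgeless hypergraph is free, because every $F\in\mathcal F$ has an edge. So $sat$ is well defined, and the last sentence of Theorem 1 follows from the rest: extend $\mathcal H_0$ greedily to a saturated $\mathcal H\supseteq\mathcal H_0$; being free, $\mathcal H$ has at most $Cn$ edges.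

The starting point matters. Take $k=2$ and $\mathcal F=\{K_3\}$. Starting from the edgeless graph, the greedy process can end at a balanced complete bipartite graph, which is triangle-saturated with about $n^2/4$ edges. Starting from a star on all $n$ vertices, it can add nothing, since any new edge joins two leaves and closes a triangle. Theorem 1 says that there is always a starting point from which *no* free extension is large.

## 2. Removing isolated vertices from the forbidden graphs

We check first that Theorem 1 implies Theorem 2. Let $F^-$ be $F$ without its isolated vertices, let $\mathcal F^-=\{F^-:F\in\mathcal F\}$, and let $n_0=\max_{F\in\mathcal F}|V(F)|$, which exists because $\mathcal F$ is finite. Let $n\ge n_0$. An $n$-vertex hypergraph that contains a Berge-$F$ contains a Berge-$F^-$. Conversely, given a Berge-$F^-$, map the isolated vertices of $F$ injectively to unused vertices; there are enough because $n\ge|V(F)|$. So for $n\ge n_0$ the same hypergraphs are saturated for $\mathcal F$ and for $\mathcal F^-$, and the two saturation numbers coincide. Theorem 1 applies to $\mathcal F^-$ and bounds them by $Cn$. The finitely many $n<n_0$ contribute a constant.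 $\square$

From now on $k\ge2$ and $\mathcal F$ are fixed as in Theorem 1.

## 3. Four forbidden graphs by hand

**A single edge.** For $F=K_2$, any edge is a copy, so the only free hypergraph is edgeless and $sat=0$.

**Two disjoint edges, $k\ge3$.** Two distinct $k$-edges $e_1,e_2$ always form a Berge-$2K_2$. Pick $z\in e_2\setminus e_1$ and another vertex $v\in e_2$. Since $k\ge3$, the set $e_1\setminus\{v\}$ has at least two vertices, so it contains a pair, and this pair is disjoint from $\{z,v\}$. Hence a free hypergraph has at most one edge, and $sat(n,\text{Berge}^k\text{-}2K_2)=1$ for all $n\ge k$.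

**The path $P_3$.** Two distinct intersecting $k$-edges $e_1,e_2$ form a Berge-$P_3$: take a common vertex $x$, a vertex $z\in e_2\setminus e_1$ and a vertex $y\in e_1\setminus\{x\}$; then $x,y,z$ are distinct, and $e_1\supseteq\{x,y\}$, $e_2\supseteq\{x,z\}$. Two disjoint edges do not form one, because both edges of a Berge-$P_3$ contain the image of the middle vertex. So the free hypergraphs are exactly the matchings, and the saturated ones are the maximal matchings of $k$-sets. A matching is maximal exactly when fewer than $k$ vertices are uncovered, so all of them have $\lfloor n/k\rfloor$ edges. Thus $sat(n,\text{Berge}^k\text{-}P_3)=\lfloor n/k\rfloor$, which is the last assertion of Theorem 3.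

**The triangle, $k=3$, $n\ge3$ odd.** Fix a vertex $w$, split the other $n-1$ vertices into pairs $Q_1,\dots,Q_m$ with $m=(n-1)/2$, and take the edges $\{w\}\cup Q_j$. This is free: in a Berge triangle each of the three vertices lies in two of the three edges, but here only $w$ lies in more than one edge. It is also saturated. A 3-set that meets only one $Q_j$ is $\{w\}\cup Q_j$, an edge already. So a new 3-set $e$ contains $v\in Q_i$ and $y\in Q_j$ with $i\ne j$, and then $\{w\}\cup Q_i$, $\{w\}\cup Q_j$, $e$ represent $wv$, $wy$, $vy$. So $(n-1)/2$ edges suffice.

The last example is the model for everything below. It has a small core ($w$), linearly many small gadgets $Q_j$ hanging on the core, and the property that a new edge between gadgets completes a forbidden copy.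

## 4. Blocks, pairs and critical pairs

We will need to let an edge of size 2 stand for "some hyperedge containing this pair", so we allow edges of different sizes.

**Definition (mixed hypergraphs, $F$-copies, freeness).** A *mixed hypergraph* $\mathcal M$ has a finite vertex set and a set of edges, each with at least 2 vertices. An *$F$-copy* in $\mathcal M$ is a pair of injections $f:V(F)\to V(\mathcal M)$, $\varphi:E(F)\to E(\mathcal M)$ with $f(e)\subseteq\varphi(e)$ for all $e\in E(F)$. An edge $\varphi(e)$ is *used*, and it *represents* the pair $f(e)$. Call $\mathcal M$ *free* if it has no $F$-copy for any $F\in\mathcal F$. Edges of size 2 that we add explicitly are called *thin*.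

For $k$-uniform $\mathcal M$, free means Berge-$\mathcal F$-free. Since no member of $\mathcal F$ has isolated vertices, every vertex of an $F$-copy lies in a used edge, so adding isolated vertices to $\mathcal M$ does not affect freeness. As an example, the mixed hypergraph with edges $\{1,2,3\},\{1,4,5\},\{2,4\}$ has a $K_3$-copy on $1,2,4$.

**Definition (blocks).** Let $A$ be a set of vertices of a hypergraph. *Adding a block on $A$* means adding a set $Q$ of $k-1$ new vertices (the *block*) and all edges $\{a\}\cup Q$ with $a\in A$.

These edges are pairwise distinct, and they differ from all earlier edges because they contain new vertices. The vertices of $Q$ are interchangeable, since each new edge contains all of $Q$. For $k=4$ and $A=\{a,b\}$, a block is $Q=\{1,2,3\}$ with edges $\{a,1,2,3\}$ and $\{b,1,2,3\}$. For $k=2$ a block is one new vertex joined to all of $A$. A block on $\emptyset$ is $k-1$ isolated vertices.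

**Definition (pairs).** A *pair* $(\mathcal C,N)$ is a finite $k$-uniform hypergraph $\mathcal C$ with a set $N\subseteq V(\mathcal C)$. For an integer $D\ge0$:

* $\mathcal C[N;D]$ is $\mathcal C$ with $D$ disjoint blocks on $N$ added.
* $\mathcal C^*[N;D]$ is $\mathcal C$ with $D+1$ blocks $Q_0,\dots,Q_D$ on $N$ added, together with thin edges $\{w,y_i\}$ for $1\le i\le D$, where $w\in Q_0$ and $y_i\in Q_i$. By interchangeability the choice of $w,y_1,\dots,y_D$ does not matter up to isomorphism.

So $\mathcal C^*[N;D]$ has a star of thin edges with center in one block and leaves in $D$ other blocks.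

**Definition (critical).** Consider the conditions

* **(a)** $\mathcal C[N;D]$ is free for all $D\ge0$;
* **(b)** $\mathcal C^*[N;D]$ is not free for some $D$.

The pair $(\mathcal C,N)$ is *critical* if both hold.

For the triangle with $k=3$, let $\mathcal C$ be the single vertex $w$ and $N=\{w\}$. Section 3 showed (a), and (b) holds with $D=1$: with $v\in Q_0$ and $y\in Q_1$, the edges $\{w\}\cup Q_0$, $\{w\}\cup Q_1$ and $\{v,y\}$ represent a triangle.

For $2K_2$ with $k=3$, let $\mathcal C$ be one edge $\{1,2,3\}$ and $N=\emptyset$. Then $\mathcal C[\emptyset;D]$ has one edge, so (a) holds. In $\mathcal C^*[\emptyset;1]$ the thin edge and $\{1,2,3\}$ represent two disjoint pairs, so (b) holds.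

## 5. A critical pair bounds the number of new edges at each block vertex

**Proposition 1.** If a critical pair exists, Theorem 1 holds.

*Proof.* Let $(\mathcal C,N)$ be critical, let $c=|V(\mathcal C)|$, and fix $D$ such that $\mathcal C^*[N;D]$ is not free. By (a), $\mathcal C^*[N;0]=\mathcal C[N;1]$ is free, so $D\ge1$. If $n<c$, take $\mathcal H_0$ edgeless; every $n$-vertex hypergraph has at most $2^c\le 2^cn$ edges. So let $n\ge c$.

**Step 1: build $\mathcal H_0$.** We hang as many blocks on $N$ as fit. Let $m=\lfloor(n-c)/(k-1)\rfloor$ and let $\mathcal H_0$ be $\mathcal C[N;m]$ plus a set $R$ of fewer than $k-1$ isolated vertices, $n$ vertices in total. By (a) it is free. It has $|E(\mathcal C)|+|N|m\le|E(\mathcal C)|+|N|n$ edges. Below, "block" means one of these $m$ blocks.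

**Step 2: bound the new edges at one block vertex.** Let $\mathcal H\supseteq\mathcal H_0$ be free on the same vertex set; call the edges in $E(\mathcal H)\setminus E(\mathcal H_0)$ *new*. Let $w$ be a vertex of a block $Q_0$. Take $r\le D$ maximal such that there are distinct new edges $e_1,\dots,e_r$ containing $w$ and vertices $y_i\in e_i$ lying in $r$ distinct blocks $Q(y_i)\ne Q_0$.

Suppose $r=D$. Consider $\mathcal C$, the blocks $Q_0,Q(y_1),\dots,Q(y_D)$, and the edges $e_i\supseteq\{w,y_i\}$ in the role of the thin edges. The $e_i$ are distinct, and being new they differ from all edges of $\mathcal H_0$. So a copy in $\mathcal C^*[N;D]$, which exists for some $F\in\mathcal F$, becomes an $F$-copy in $\mathcal H$. This contradicts the freeness of $\mathcal H$.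

So $r<D$. If some new edge $e\ni w$ other than $e_1,\dots,e_r$ contained a vertex of a block different from $Q_0,Q(y_1),\dots,Q(y_r)$, we could add it to the list and contradict the maximality of $r$. Hence every new edge containing $w$, except $e_1,\dots,e_r$, lies inside $V(\mathcal C)\cup R\cup Q_0\cup\bigcup_iQ(y_i)$, a set of at most $c+2(k-1)+D(k-1)$ vertices. Therefore $w$ lies in at most
$$\Delta:=D+2^{\,c+2(k-1)+D(k-1)}$$
new edges, a constant independent of $n$.

**Step 3: sum up.** There are at most $n$ block vertices, so at most $\Delta n$ new edges contain one. A new edge without block vertices lies in $V(\mathcal C)\cup R$, so there are at most $2^{c+k}$ of these. Thus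
$$|E(\mathcal H)|\le|E(\mathcal C)|+|N|n+\Delta n+2^{c+k},$$
which is at most $Cn$ for a suitable constant $C=C(k,\mathcal F)$. As in Section 1, greedy extension of $\mathcal H_0$ gives the bound on $sat$. $\square$

It remains to prove the following.

**Proposition 2.** There is a critical pair.

## 6. Enlarging $N$ by one vertex, and where this fails for $k\ge3$

A natural plan is to start from the empty pair and enlarge $N$. Given $(\mathcal C,N)$ with (a), add one block $Q_0$ on $N$ to get $\mathcal C'$, choose $w\in Q_0$, and set $N'=N\cup\{w\}$. We continue as long as (a) survives.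

**The process must stop.** Start with $\mathcal C_0$ empty and $N_0=\emptyset$, and suppose $r$ steps have been made. Then $N_r=\{w_1,\dots,w_r\}$, where $w_j$ lies in the block $Q^{(j)}$ added on $N_{j-1}=\{w_1,\dots,w_{j-1}\}$. For $i<j$ the edge $\{w_i\}\cup Q^{(j)}$ contains $w_i$ and $w_j$, and these edges are pairwise distinct. So $\mathcal C_r$ contains a $K_r$-copy, and once $r\ge|V(F)|$ for some $F\in\mathcal F$, it contains an $F$-copy and (a) fails.

**For $k=2$ this proves Proposition 2.** Here blocks are single vertices. Both $\mathcal C'[N';D]$ and $\mathcal C^*[N;D]$ consist of $\mathcal C$, a vertex $w$ joined to all of $N$, and $D$ vertices $y_1,\dots,y_D$ joined to all of $N$ and to $w$. They are the same graph. So if $(\mathcal C',N')$ violates (a), then $(\mathcal C,N)$ satisfies (b). The pair at which the process stops is critical.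

**For $k\ge3$ the last step fails.** In $\mathcal C'[N';D]$ the vertex $w$ is joined to $Q_j$ by the hyperedge $\{w\}\cup Q_j$, and in $\mathcal C^*[N;D]$ by a thin edge $\{w,y_j\}$. If a copy uses $\{w\}\cup Q_j$ to represent a pair $\{w,y\}$, the thin edge can replace it. But the hyperedge may represent a pair *inside* $Q_j$, and then the thin edge does not contain that pair.

This really occurs. Let $k=3$ and $\mathcal F=\{2K_2\}$. The empty pair satisfies (a). After one step, $N'=\{w\}$, and $\mathcal C'[N';2]$ has the edges $\{w,a_1,b_1\}$ and $\{w,a_2,b_2\}$. They represent $\{w,a_1\}$ and $\{a_2,b_2\}$, so (a) fails and the process stops at the empty pair. But $\mathcal C_0^*[\emptyset;D]$ is just a star of thin edges, which contains no $2K_2$. The pair at which the process stops is not critical.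

The critical pair found in Section 4 keeps $N=\emptyset$ and puts one edge into $\mathcal C$. We can see it inside the bad hypergraph: keep $\{w,a_1,b_1\}$ as part of the new core, and let the *last* edge, which represents the inner pair $\{a_2,b_2\}$, be simulated by a thin edge. The proof makes this systematic.

## 7. Trading inner edges for vertices of a vertex cover

Suppose there is no critical pair. Then

> **(H)** for every pair $(\mathcal C,N)$ satisfying (a), $\mathcal C^*[N;D]$ is free for all $D$.

We shall show that under (H) the process of Section 6 never stops, which is absurd. So we need this lemma for every $r\ge0$.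

**Lemma $L_r$** (under (H)). Let $(\mathcal C,N)$ satisfy (a), with $|N|=r$. Let $\mathcal C'$ be $\mathcal C$ with one block $Q_0$ on $N$ added, let $w\in Q_0$ and $N'=N\cup\{w\}$. Then $(\mathcal C',N')$ satisfies (a).

Three ideas enter its proof.

First, allow blocks on arbitrary subsets $A_1,\dots,A_g$ of $N'$ and choose a *minimal* configuration that is not free. The order must be such that replacing one block on $A_g$ by arbitrarily many blocks on a smaller set $A$ goes down, because then minimality yields condition (a) for a new pair with hub set $A$. Lexicographic order, larger sets first, does exactly this. The order is a well-order on $\mathbb N^{r+2}$: in a nonempty set of vectors, minimize the first coordinate, then the second among those left, and so on.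

Second, keep a budget. A block $Q_g$ on $A_g$ has at most $r+1$ edges. Those that represent pairs inside $Q_g$ do not attach $Q_g$ to anything. They form a small graph $\kappa$ on $Q_g$, and a vertex cover of $\kappa$ (a set meeting every edge) needs no more vertices than $\kappa$ has edges. So each inner edge pays for one vertex of the cover.

Third, rebuild $\kappa$ outside $Q_g$ from fresh vertices $z_1,\dots,z_q$, one for each vertex of the cover, added to the hub set one at a time. Each addition except the last uses a lemma $L_s$ with $s<r$. The last cover vertex is the star center in (H), and costs no lemma.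

## 8. Proof of Lemma $L_r$

We use strong induction on $r$: assume $L_s$ for all $s<r$ (for all pairs with hub sets of size $s$). Let $(\mathcal C,N),\mathcal C',w,N'$ be as in the lemma, and suppose the conclusion fails.

**Step 1: a minimal configuration that is not free.** For a finite sequence $\mathcal A=(A_1,\dots,A_g)$ of subsets of $N'$ let $\mathcal C'+\mathcal A$ be $\mathcal C'$ with disjoint blocks $Q_1,\dots,Q_g$ on $A_1,\dots,A_g$ added. Call $\mathcal A$ *bad* if $\mathcal C'+\mathcal A$ is not free. Since $(\mathcal C',N')$ violates (a), some sequence $(N',\dots,N')$ is bad. Associate with $\mathcal A$ the vector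
$$(n_{r+1},n_r,\dots,n_0),\qquad n_i=|\{j:|A_j|=i\}|,$$
and choose a bad $\mathcal A=(A_1,\dots,A_g)$ whose vector is lexicographically minimal. Fix an $F$-copy $(f,\varphi)$ in $\mathcal C'+\mathcal A$ with $F\in\mathcal F$.

Let $1\le j\le g$ and let $\{a\}\cup Q_j=\varphi(e)$ be used. Either $a\in f(e)$, and we call the edge *attaching*; or $f(e)\subseteq Q_j$, and we call it *inner*. Exactly one of these holds.

**Step 2: if no used edge $\{w\}\cup Q_j$ with $1\le j\le g$ is inner, (H) is violated for $(\mathcal C,N)$ itself.** This is the $k=2$ argument of Section 6. Consider $\mathcal C^*[N;g]$ with blocks $Q_0\ni w$ and $Q_1,\dots,Q_g$, all on $N$, and with star center $w$. If $\{w\}\cup Q_j=\varphi(e)$ is used, then it is attaching, so $f(e)=\{w,y\}$ with $y\in Q_j$; choose the leaf $y_j=y$. For the other $j$ choose $y_j\in Q_j$ arbitrarily. Keep $f$, and replace each used $\{w\}\cup Q_j$ by the thin edge $\{w,y_j\}$, which contains the pair it has to represent.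

Every other used edge lies in $\mathcal C'$, which is $\mathcal C$ with the block $Q_0$ on $N$, or it is $\{a\}\cup Q_j$ with $a\in A_j\setminus\{w\}\subseteq N$. In both cases it is an edge of $\mathcal C^*[N;g]$. Different used edges remain different. So $\mathcal C^*[N;g]$ is not free. But $(\mathcal C,N)$ satisfies (a), so this contradicts (H).

Hence some used $\{w\}\cup Q_j$ with $1\le j\le g$ is inner. Reordering $\mathcal A$ does not change its vector, so we may assume $j=g$.

**Step 3: describe what the copy does on $Q_g$.** Let $A$ (respectively $I$) be the set of $a\in A_g$ such that $\{a\}\cup Q_g$ is used and attaching (respectively inner). Then $w\in I$, $A\cap I=\emptyset$, and $A\subseteq N'$, so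
$$|A|+|I|\le|A_g|\le r+1,\qquad |I|\ge1.\tag{1}$$
In particular $|A|<|A_g|$. Let $\kappa$ be the graph on $Q_g$ whose edges are the pairs $f(e)$ represented by the inner edges at $Q_g$. Since $F$ is simple and $f$ is injective, these pairs are distinct, so $\kappa$ has exactly $|I|\ge1$ edges. Choosing one endpoint of each edge gives a vertex cover $X=\{x_1,\dots,x_q\}$ of $\kappa$ with $1\le q\le|I|$. By (1),
$$|A|+q\le r+1.\tag{2}$$

Let $\mathcal G=\mathcal C'+(A_1,\dots,A_{g-1})$, that is, $\mathcal C'+\mathcal A$ without the last block. Let $\mathcal G^\kappa$ be $\mathcal G$ plus the vertex set $Q_g$, the edges of $\kappa$ as thin edges, and, for each $a\in A$, one thin edge $f(e)=\{a,y\}$ with $y\in Q_g$, where $\varphi(e)=\{a\}\cup Q_g$. Replacing each used edge $\varphi(e)=\{a\}\cup Q_g$ by the thin edge $f(e)$ turns $(f,\varphi)$ into an $F$-copy in $\mathcal G^\kappa$, since all other used edges lie in $\mathcal G$ and distinct $e$ give distinct pairs $f(e)$.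

**Step 4: show that $(\mathcal G,A)$ satisfies (a).** This is where minimality is used. For any $D\ge0$,
$$\mathcal G[A;D]=\mathcal C'+(A_1,\dots,A_{g-1},\underbrace{A,\dots,A}_{D}).$$
Since $|A|<|A_g|$, passing from $\mathcal A$ to this sequence lowers the coordinate $n_{|A_g|}$ by one and leaves all $n_i$ with $i>|A_g|$ unchanged. Only coordinates further to the right can grow. So the vector decreases lexicographically, whatever $D$ is, and by minimality the new sequence is not bad. Thus $\mathcal G[A;D]$ is free.

**Step 5: add $q-1$ fresh hub vertices.** They will replace $x_1,\dots,x_{q-1}$. Put $\mathcal G_0=\mathcal G$ and $S_0=A$. For $i=1,\dots,q-1$ let $\mathcal G_i$ be $\mathcal G_{i-1}$ with a block $P_i$ on $S_{i-1}$ added, choose $z_i\in P_i$, and put $S_i=S_{i-1}\cup\{z_i\}$. By (2),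
$$|S_{i-1}|=|A|+i-1\le|A|+q-2\le r-1 .$$
So the lemma $L_{|S_{i-1}|}$ is available by induction, and (a) passes from $(\mathcal G_{i-1},S_{i-1})$ to $(\mathcal G_i,S_i)$. Starting from Step 4, we conclude that $(\mathcal G_{q-1},S_{q-1})$ satisfies (a). (If $q=1$ nothing is added. For $r=0$, (2) forces $A=\emptyset$ and $q=1$, so the base case needs no earlier lemma.)

**Step 6: transfer the copy into a star hypergraph that (H) declares free.** Let $d=|Q_g\setminus X|$. By (H), $\mathcal G_{q-1}^*[S_{q-1};d]$ is free. Denote its blocks by $P_q,R_1,\dots,R_d$, all on $S_{q-1}=A\cup\{z_1,\dots,z_{q-1}\}$, its star center by $z_q\in P_q$, its leaves by $u_l\in R_l$, and its thin edges by $\{z_q,u_l\}$. With this notation, for every $1\le j\le q$ the block $P_j$ contains $z_j$ and is a block on $S_{j-1}=A\cup\{z_1,\dots,z_{j-1}\}$.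

Take the $F$-copy in $\mathcal G^\kappa$ from Step 3. Keep all vertices and edges in $\mathcal G$, send $x_i\mapsto z_i$ for $1\le i\le q$, and send $Q_g\setminus X$ bijectively to $\{u_1,\dots,u_d\}$. This vertex map is injective. The thin edges of $\mathcal G^\kappa$ are sent to edges that contain the images of their endpoints, as follows; here $a\in A$, and $u\in Q_g\setminus X$ is mapped to $u_l$.

* $x_ix_j$ with $i<j$ goes to $\{z_i\}\cup P_j$: an edge since $z_i\in S_{j-1}$, and it contains $z_j$.
* $ax_j$ goes to $\{a\}\cup P_j$: an edge since $a\in S_{j-1}$, and it contains $z_j$.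
* $x_iu$ with $i<q$ goes to $\{z_i\}\cup R_l$: an edge since $z_i\in S_{q-1}$, and it contains $u_l$.
* $x_qu$ goes to the thin edge $\{z_q,u_l\}$.
* $au$ goes to $\{a\}\cup R_l$: an edge since $a\in S_{q-1}$, and it contains $u_l$.

There is no other kind: no edge of $\kappa$ lies inside $Q_g\setminus X$, because $X$ is a vertex cover. The target edges are pairwise distinct, because each determines the pair it came from: the block $P_j$ or $R_l$ together with the single remaining vertex, or the thin edge, tells us both endpoints. None of them is in $\mathcal G$, because each contains a vertex outside $V(\mathcal G)$. So we obtain an $F$-copy in $\mathcal G_{q-1}^*[S_{q-1};d]$, contradicting its freeness. This proves $L_r$. $\square$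

**Two checks of Steps 3–6.** Return to $k=3$, $\mathcal F=\{2K_2\}$, with $\mathcal C$ and $N$ empty. Here $\mathcal C'$ is edgeless, and $\mathcal A=(\{w\},\{w\})$ is a minimal bad sequence: blocks on $\emptyset$ add no edges, and one block on $\{w\}$ gives only one edge. In the copy of Section 6 the edge $\{w\}\cup Q_2$ is inner, $A=\emptyset$, $\kappa$ is the single edge $a_2b_2$, and $X=\{a_2\}$. Then $\mathcal G$ has the one edge $\{w,a_1,b_1\}$, and the argument exhibits a $2K_2$-copy in $\mathcal G^*[\emptyset;1]$. So $(\mathcal G,\emptyset)$ is critical; up to isolated vertices it is the critical pair of Section 4.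

To see a case with $q=2$, take $k=4$, $r=2$, $Q_g=\{1,2,3\}$, $A=\{a\}$, $|I|=2$, and $\kappa$ with edges $12$ and $23$; suppose the thin edge at $a$ is $\{a,1\}$. Choosing $1$ from $12$ and $2$ from $23$ gives $x_1=1$, $x_2=2$, and $d=1$. We add $P_1$ on $\{a\}$, and then $P_2$ and $R_1$ on $\{a,z_1\}$, with one thin edge $\{z_2,u_1\}$. Now $12$ goes to $\{z_1\}\cup P_2$, $23$ goes to $\{z_2,u_1\}$, and $\{a,1\}$ goes to $\{a\}\cup P_1$. The one addition used $L_1$, and $1<r=2$.

## 9. Ever larger complete graphs: the critical pair exists

*Proof of Proposition 2.* Assume that there is no critical pair, so that (H) and hence all $L_r$ hold. Let $\mathcal C_0$ be the empty hypergraph and $N_0=\emptyset$. The pair $(\mathcal C_0,N_0)$ satisfies (a), since $\mathcal C_0[N_0;D]$ has no edges and every $F\in\mathcal F$ has an edge. Applying $L_0,L_1,L_2,\dots$ successively gives pairs $(\mathcal C_r,N_r)$ satisfying (a) for all $r$, where $N_r=\{w_1,\dots,w_r\}$ and $\mathcal C_j$ is $\mathcal C_{j-1}$ plus a block $Q^{(j)}\ni w_j$ on $N_{j-1}$. As computed in Section 6, the distinct edges $\{w_i\}\cup Q^{(j)}\supseteq\{w_i,w_j\}$, $i<j\le r$, show that $\mathcal C_r$ contains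 a $K_r$-copy.

Take any $F\in\mathcal F$ and $r\ge|V(F)|$. Then $F\subseteq K_r$, so $\mathcal C_r=\mathcal C_r[N_r;0]$ contains an $F$-copy, contradicting (a). Hence (H) fails, and a critical pair exists. $\square$

Propositions 1 and 2 prove Theorem 1, and by Section 2 also Theorem 2. $\blacksquare$

## 10. Isolated vertices and the threshold $\lfloor n/k\rfloor$

*Proof of Theorem 3.* The upper bound $Cn$ is Theorem 1, and the value for $P_3$ was computed in Section 3. Two things remain.

**Step 1: the dichotomy.** We show that a single saturated hypergraph with fewer than $\lfloor n/k\rfloor$ edges forces $sat$ to be bounded. Suppose that for some $n$ there is a saturated $n$-vertex hypergraph $\mathcal H$ with fewer than $\lfloor n/k\rfloor$ edges. Its edges cover at most $k(\lfloor n/k\rfloor-1)\le n-k$ vertices, so $\mathcal H$ has at least $k$ isolated vertices.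

For $n'\ge n$ let $\mathcal H'$ be $\mathcal H$ plus $n'-n$ isolated vertices. It is free. Let $e\notin E(\mathcal H')$ be a $k$-set. At most $k$ vertices of $e$ are isolated in $\mathcal H'$, and $V(\mathcal H)$ contains at least $k$ isolated vertices. So some permutation $\sigma$ of $V(\mathcal H')$ fixes all non-isolated vertices of $\mathcal H'$ and satisfies $\sigma(e)\subseteq V(\mathcal H)$. This $\sigma$ is an automorphism of $\mathcal H'$, so $\sigma(e)\notin E(\mathcal H)$. As $\mathcal H$ is saturated, $\mathcal H+\sigma(e)$ contains an $F$-copy for some $F\in\mathcal F$. Then so does $\mathcal H'+\sigma(e)$, and applying $\sigma^{-1}$, so does $\mathcal H'+e$. Thus $\mathcal H'$ is saturated, and $sat(n',\text{Berge}^k\text{-}\mathcal F)\le|E(\mathcal H)|$ for all $n'\ge n$. So the saturation number is bounded.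

If no such $n$ exists, then $sat(n,\text{Berge}^k\text{-}\mathcal F)\ge\lfloor n/k\rfloor$ for all $n$.

**Step 2: boundedness forces a $K_2$ component.** Suppose $sat$ is bounded. For large $n$ a saturated hypergraph $\mathcal H$ with the minimum number of edges leaves at least $k$ vertices isolated; let $e$ be a $k$-set of isolated vertices. It is not an edge, so $\mathcal H+e$ contains an $F$-copy $(f,\varphi)$ with $F\in\mathcal F$. The copy uses $e$, because $\mathcal H$ is free; say $e=\varphi(\epsilon)$ with $\epsilon\in E(F)$. The two vertices of $f(\epsilon)\subseteq e$ lie in no other edge of $\mathcal H+e$. So neither endpoint of $\epsilon$ lies in another edge of $F$, which means that $\epsilon$ is a component $K_2$ of $F$. Hence, if no $F\in\mathcal F$ has a component $K_2$, the second alternative holds. $\blacksquare$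

The examples of Section 3 show both sides. The graphs $K_2$ and $2K_2$ (the latter for $k\ge3$) have $K_2$ components and bounded saturation numbers. The graphs $P_3$ and $K_3$ have no $K_2$ component, so the bound $\lfloor n/k\rfloor$ applies to them; for $P_3$ it is attained, and for $K_3$ with $k=3$ and $n\ge3$ odd we have $\lfloor n/3\rfloor\le sat(n,\text{Berge}^3\text{-}K_3)\le(n-1)/2$.
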